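\title{Feasibility of linear interference alignment\\ in the symmetric $K$-user MIMO interference channel}

\begin{abstract}
For the $K$-user interference channel with $M$ antennas at each transmitter, $N\ge M$ antennas at each receiver and generic channel matrices, we determine for every $K\ge3$ the largest number $d(M,N)$ of streams per user that linear interference alignment achieves without symbol extensions. Let $\lambda$ be the smaller root of $x^2-(K-1)x+1$. If $M/N\ge\lambda$, counting equations and unknowns gives the right answer: $d$ streams are feasible if and only if $(K+1)d\le M+N$. If $M/N<\lambda$, feasibility is decided by two linear inequalities whose coefficients satisfy the recursion $s_{n+1}=(K-1)s_n-s_{n-1}$. This proves a conjectured formula for the spatially normalized degrees of freedom $d^*$ and shows that $d(M,N)=\lfloor d^*\rfloor$. The proof restates alignment as the existence of compatible families of subspaces. It combines a reflection, which passes from the channels to their kernels, with a dimension count that decides when the linearized alignment equations are solvable.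
\end{abstract}

\section{The problem}\label{sec:problem}

\subsection*{Linear interference alignment}
Let $K\ge3$ transmitters with $M$ antennas each communicate with $K$ receivers with $N$ antennas each. Receiver $k$ wants the message of transmitter $k$ and observes
\[
\mathbf y_k=\sum_{l=1}^K\mathbf H_{kl}\mathbf x_l+\mathbf n_k ,
\]
where $\mathbf H_{kl}\in\mathbb C^{N\times M}$ is the channel from transmitter $l$ to receiver $k$ and $\mathbf n_k$ is noise. We call $\mathbf H_{kk}$ the \emph{direct} channels and $\mathbf H_{kl}$, $k\ne l$, the \emph{cross} channels. To send $d$ streams, transmitter $l$ applies a precoder $\mathbf U_l\in\mathbb C^{M\times d}$ to a vector of $d$ symbols, and receiver $k$ applies $\mathbf V_k^H$, the conjugate transpose of a decoder $\mathbf V_k\in\mathbb C^{N\times d}$. The requirements are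
\begin{equation}\label{eq:IA}
\mathbf V_k^H\mathbf H_{kl}\mathbf U_l=\mathbf 0\quad(k\ne l),\qquad \operatorname{rank}\big(\mathbf V_k^H\mathbf H_{kk}\mathbf U_k\big)=d\quad(1\le k\le K).
\end{equation}
The first condition removes all interference, and the second lets receiver $k$ separate its own $d$ symbols. Precoders and decoders act on a single use of the channel. No time or frequency symbol extensions are allowed, so the $\mathbf H_{kl}$ are matrices without any imposed structure.

We say that $d$ streams per user are \emph{feasible} for $M\times N$ if \eqref{eq:IA} has a solution for almost all channels $(\mathbf H_{kl})\in\mathbb C^{K^2MN}$. Lemma~\ref{lem:reform} shows that this is the same as solvability on a nonempty Zariski-open set, so channels drawn from any absolutely continuous distribution are covered. The value $d=0$ counts as feasible. Let $d(M,N)$ be the largest feasible $d$. It suffers from rounding: for $K=3$ and $M=N=1$ the equations $\bar v_kh_{kl}u_l=0$ force $d(1,1)=0$, while one stream is feasible for $2\times2$ (Example~\ref{ex:hexagon}). The \emph{spatially normalized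 degrees of freedom} per user,
\[
d^*=\sup_{q\ge1}\frac{d(qM,qN)}{q}\qquad(q\in\mathbb Z),
\]
remove this effect by scaling the numbers of antennas. Throughout, $1\le M\le N$ and $\gamma=M/N\in(0,1]$.

\subsection*{What counting predicts}
The conditions \eqref{eq:IA} depend only on the column spaces of $\mathbf U_l$ and $\mathbf V_k$. These are $d$-dimensional subspaces of $\mathbb C^M$ and $\mathbb C^N$, and they depend on $d(M-d)$ and $d(N-d)$ parameters. The first condition consists of $K(K-1)d^2$ scalar equations. Requiring at least as many unknowns as equations, $Kd(M+N-2d)\ge K(K-1)d^2$, gives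
\begin{equation}\label{eq:count}
(K+1)\,d\le M+N ,
\end{equation}
and one would guess $d^*=(M+N)/(K+1)$.

The guess fails when $M$ is small compared with $N$. First, $d\le M$. Second, suppose $(K-1)M\le N$. Then the $N\times(K-1)M$ matrix formed by the cross channels into receiver $k$ is injective for almost all channels, so the interference at receiver $k$ spans $(K-1)d$ dimensions. It must lie in $\ker\mathbf V_k^H$, which has dimension $N-d$, and so $Kd\le N$. For $K=3$, $M=4$, $N=8$ the count \eqref{eq:count} allows $d=3$, but $3d\le N$ does not. The question is which further obstructions of this kind exist, and from which ratio $M/N$ on the count is exact.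

\subsection*{The conjecture}
Put $\lambda=\frac12\big(K-1-\sqrt{(K-1)^2-4}\big)$ and, for integers $p\ge1$,
\[
\gamma(p)=\frac{\sum_{k=-(p-1)}^{p-1}\lambda^k}{\sum_{k=-p}^{p}\lambda^k},\qquad
\gamma'(p)=\lambda\,\frac{\sum_{k=0}^{p-2}\lambda^{2k}}{\sum_{k=0}^{p-1}\lambda^{2k}} .
\]
Conjecture~4.1 of \cite{UC} states that for $M/N\le\lambda$
\begin{equation}\label{eq:conjA}
d^*=\begin{cases}
\dfrac{\gamma(p)+1}{\gamma(p)(K+1)}\,M, & \gamma'(p)\le M/N\le\gamma(p),\\[3mm]
\dfrac{\gamma(p)+1}{K+1}\,N, & \gamma(p)\le M/N\le\gamma'(p+1),
\end{cases}\qquad p\ge1,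
\end{equation}
and that for $M/N\ge\lambda$
\begin{equation}\label{eq:conjB}
d^*=\frac{M+N}{K+1}.
\end{equation}
These are formulas (4.46) and (4.48) of \cite{UC}. Both branches of \eqref{eq:conjA} equal $(M+N)/(K+1)$ at $M/N=\gamma(p)$ and are smaller elsewhere on their intervals, so below $\lambda$ the count is predicted to be exact only at the ratios $\gamma(p)$. Figure~\ref{fig:K3} shows the case $K=3$. We prove the conjecture for every $K\ge3$ by computing $d(M,N)$ itself.

\section{The result}\label{sec:result}

Put $m=K-1\ge2$; this is the number of interferers at each receiver. The numbers $\lambda$ and $1/\lambda$ are the roots of $x^2-mx+1$, so $0<\lambda\le1$,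
\begin{equation}\label{eq:lambda}
\lambda+\lambda^{-1}=m,\qquad (m+2)\lambda=(1+\lambda)^2,
\end{equation}
and for $\theta>0$ we have $\theta+\theta^{-1}\le m$ if and only if $\lambda\le\theta\le1/\lambda$. Define integers $s_n$ by
\[
s_0=0,\qquad s_1=1,\qquad s_{n+1}=ms_n-s_{n-1}.
\]
They turn the sums of powers of $\lambda$ in the conjecture into rational numbers.

\begin{lemma}\label{lem:dict}
We have $s_n>0$ for $n\ge1$, and for all $p\ge1$
\[
\gamma'(p)=\frac{s_{p-1}}{s_p},\qquad \gamma(p)=\frac{s_{p-1}+s_p}{s_p+s_{p+1}},
\]
\begin{equation}\label{eq:coeff}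
\frac{\gamma(p)+1}{\gamma(p)(K+1)}=\frac{s_p}{s_{p-1}+s_p},\qquad \frac{\gamma(p)+1}{K+1}=\frac{s_p}{s_p+s_{p+1}} .
\end{equation}
Moreover $\gamma'(1)=0$, $\gamma'(p)<\gamma(p)<\gamma'(p+1)<\lambda$, and $\gamma'(p)\to\lambda$. Hence the intervals $[\gamma'(p),\gamma'(p+1)]$ cover $[0,\lambda)$.
\end{lemma}

\begin{proof}
We claim that $s_n=\lambda^{n-1}+\lambda^{n-3}+\dots+\lambda^{-(n-1)}$. This holds for $n=0,1$. Multiplying the sum for $s_n$ by $\lambda+\lambda^{-1}=m$ produces the exponents $n,n-2,\dots,-n+2$ and $n-2,\dots,-n$, which together are the exponents of $s_{n+1}$ and of $s_{n-1}$; so the sums satisfy the recursion. Positivity follows. The exponents of $s_{p-1}$ and $s_p$ together are all integers from $-(p-1)$ to $p-1$, which gives the formula for $\gamma(p)$. Writing $s_n=\lambda^{-(n-1)}\sum_{k=0}^{n-1}\lambda^{2k}$ gives the formula for $\gamma'(p)$. From $s_{p-1}+s_{p+1}=ms_p$ we get $\gamma(p)+1=(m+2)s_p/(s_p+s_{p+1})$, and \eqref{eq:coeff} follows since $K+1=m+2$.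

For $p\ge2$ the recursion gives
\[
s_p^2-s_{p-1}s_{p+1}=s_p^2-ms_{p-1}s_p+s_{p-1}^2=s_{p-1}^2-s_{p-2}s_p ,
\]
so this quantity equals $s_1^2-s_0s_2=1$ for all $p\ge1$, and $\gamma'(p)<\gamma'(p+1)$. The fraction $\gamma(p)$ is the mediant of $s_{p-1}/s_p$ and $s_p/s_{p+1}$ and lies strictly between them. Finally $\gamma'(p)\to\lambda$: for $\lambda<1$ both geometric sums in the definition tend to $1/(1-\lambda^2)$, and for $\lambda=1$ we have $\gamma'(p)=(p-1)/p$. A strictly increasing sequence stays below its limit.
\end{proof}

\begin{theorem}\label{thm:main}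
Let $K\ge3$, $1\le M\le N$ and $d\ge1$.
\begin{itemize}
\item[(i)] If $M/N\ge\lambda$, then $d$ streams per user are feasible if and only if $(K+1)d\le M+N$.
\item[(ii)] If $\gamma'(p)\le M/N\le\gamma'(p+1)$ for some $p\ge1$, then $d$ streams per user are feasible if and only if
\[
(s_{p-1}+s_p)\,d\le s_pM\qquad\text{and}\qquad(s_p+s_{p+1})\,d\le s_pN .
\]
\end{itemize}
\end{theorem}

For $p=1$ the range in (ii) is $M/N\le1/(K-1)$ and the inequalities are $d\le M$ and $Kd\le N$, the two obstructions found in Section~\ref{sec:problem}. For $K=3$ we have $\lambda=1$ and $s_n=n$; case (i) is $M=N$, and (ii) reads $(2p-1)d\le pM$, $(2p+1)d\le pN$ for $\frac{p-1}p\le\frac MN\le\frac p{p+1}$.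

\begin{corollary}\label{cor:conj}
The conjecture holds for every $K\ge3$. The supremum defining $d^*$ is attained, and $d(M,N)=\lfloor d^*\rfloor$ for $1\le M\le N$; explicitly,
\[
d(M,N)=\begin{cases}
\min\Big\{\Big\lfloor\dfrac{s_pM}{s_{p-1}+s_p}\Big\rfloor,\Big\lfloor\dfrac{s_pN}{s_p+s_{p+1}}\Big\rfloor\Big\}, & \gamma'(p)\le M/N\le\gamma'(p+1),\\[4mm]
\Big\lfloor\dfrac{M+N}{K+1}\Big\rfloor, & M/N\ge\lambda .
\end{cases}
\]
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:dict} every ratio $M/N$ falls under (i) or (ii), and scaling by $q$ does not change the ratio. In both cases Theorem~\ref{thm:main} says that $d$ is feasible for $qM\times qN$ if and only if $d\le qx$, where $x=\frac{M+N}{K+1}$ in case (i) and $x=\min\big(\frac{s_pM}{s_{p-1}+s_p},\frac{s_pN}{s_p+s_{p+1}}\big)$ in case (ii). So $d(qM,qN)=\lfloor qx\rfloor$. Since $x$ is rational, $\lfloor qx\rfloor/q\le x$ with equality when $qx$ is an integer. Hence $d^*=x$, the supremum is attained, and $d(M,N)=\lfloor d^*\rfloor$. In case (i), $x$ is \eqref{eq:conjB}. In case (ii), the first term of the minimum is the smaller one exactly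 when $M/N\le\frac{s_{p-1}+s_p}{s_p+s_{p+1}}=\gamma(p)$, so $x$ is \eqref{eq:conjA} by \eqref{eq:coeff}.

The ratio $M/N=\lambda$ appears in both parts of the conjecture but lies in no interval of \eqref{eq:conjA}. It occurs only for $K=3$, $M=N$: for $K\ge4$ we have $(m-1)^2<m^2-4<m^2$, so $m^2-4$ is not a square and $\lambda$ is irrational. For $K=3$, $M=N$, formula \eqref{eq:conjB} gives $N/2$, which is also the limit $M/(1+\lambda)$ of the first branch of \eqref{eq:conjA} as $p\to\infty$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=10cm,y=10cm]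
\draw[->] (0,0) -- (1.06,0) node[right] {$\gamma$};
\draw[->] (0,0) -- (0,0.56) node[above] {$d^*/N$};
\draw[dashed] (0,0.25) -- (1,0.5);
\draw[thick] (0,0) -- (0.3333,0.3333) -- (0.5,0.3333) -- (0.6,0.4) -- (0.6667,0.4) -- (0.7143,0.4286) -- (0.75,0.4286) -- (0.7778,0.4444) -- (0.8,0.4444) -- (0.8182,0.4545) -- (0.8333,0.4545) -- (0.8462,0.4615) -- (0.8571,0.4615) -- (0.8667,0.4667) -- (0.875,0.4667);
\draw[thick,dotted] (0.875,0.4667) -- (1,0.5);
\draw (0.3333,0.01) -- (0.3333,-0.01) node[below] {$\frac13$};
\draw (0.5,0.01) -- (0.5,-0.01) node[below] {$\frac12$};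
\draw (0.6,0.01) -- (0.6,-0.01) node[below] {$\frac35$};
\draw (0.6667,0.01) -- (0.6667,-0.01) node[below] {$\frac23$};
\draw (1,0.01) -- (1,-0.01) node[below] {$1$};
\draw (0.01,0.25) -- (-0.01,0.25) node[left] {$\frac14$};
\draw (0.01,0.3333) -- (-0.01,0.3333) node[left] {$\frac13$};
\draw (0.01,0.4) -- (-0.01,0.4) node[left] {$\frac25$};
\draw (0.01,0.5) -- (-0.01,0.5) node[left] {$\frac12$};
\end{tikzpicture}
\caption{Three users: $d^*/N$ as a function of $\gamma=M/N$ (solid) and the value $(1+\gamma)/4$ predicted by counting equations (dashed). The graph rises with slope $p/(2p-1)$ on $[\frac{p-1}p,\frac{2p-1}{2p+1}]$, touches the dashed line at $\frac{2p-1}{2p+1}$, and is constant, equal to $p/(2p+1)$, on $[\frac{2p-1}{2p+1},\frac p{p+1}]$. The steps accumulate at $\gamma=1$ (dotted).}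
\label{fig:K3}
\end{figure}

\subsection*{Plan of the proof}
Section~\ref{sec:systems} replaces precoders and decoders by subspaces and makes the count \eqref{eq:count} rigorous for subspaces of arbitrary dimensions. Section~\ref{sec:examples} shows the two mechanisms of the proof on three users. Section~\ref{sec:barriers} introduces \emph{barriers}, slopes that restrict which subspace dimensions can occur, and finds enough of them; they give the necessity in (ii). Section~\ref{sec:criterion} proves a sufficient criterion for existence, whose hypothesis is again verified by barriers. Section~\ref{sec:proof} assembles the proof.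

\section{Systems of linear maps and their subsystems}\label{sec:systems}

\subsection*{Facts from algebraic geometry}
Varieties are complex and not necessarily irreducible. The words open, closed and dense refer to the Zariski topology unless we say Euclidean. We use the following textbook facts.
\begin{itemize}
\item[(F1)] A proper closed subset of $\mathbb C^n$ has Lebesgue measure zero. Hence a subset of full measure is dense, and so is a subset containing a nonempty Euclidean-open set.
\item[(F2)] (Chevalley) The image of a constructible set, that is, of a finite union of intersections of an open and a closed set, under a morphism is constructible. A dense constructible subset of $\mathbb C^n$ contains a nonempty open set.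
\item[(F3)] If $P$ is a projective variety, the projection $X\times P\to X$ maps closed sets to closed sets.
\item[(F4)] A nonempty open subset of an irreducible variety is dense, irreducible and of the same dimension. If $X\to Y$ is a surjective morphism, then $\dim X\ge\dim Y$.
\item[(F5)] Let $B$ be an irreducible variety and $b\mapsto\psi_b\in\operatorname{Hom}(E,F)$ a morphism, with $E,F$ finite-dimensional. The rank of $\psi_b$ is maximal on a nonempty open set. If it is constant, equal to $r$, then $\{(b,v):\psi_bv=0\}$ is a vector bundle over $B$, irreducible of dimension $\dim B+\dim E-r$. It suffices that $\psi$ be given locally on $B$, with kernels that agree on overlaps.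
\item[(F6)] The Grassmannian of $a'$-dimensional subspaces of $\mathbb C^a$ is an irreducible projective variety of dimension $a'(a-a')$. The $p\times q$ matrices of rank exactly $r\le\min(p,q)$ form an irreducible variety of dimension $r(p+q-r)$. Products of irreducible varieties are irreducible.
\item[(F7)] If a holomorphic map of complex manifolds has surjective differential at one point, its image contains a nonempty Euclidean-open set.
\end{itemize}

\subsection*{Subsystems}
Alignment asks for subspaces of dimension $d$ at the transmitters that the cross channels map into subspaces of dimension $N-d$ at the receivers. The proof passes through other dimensions, so we let all four dimensions vary.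

\begin{definition}\label{def:sub}
For $(a,b)\in\mathbb Z_{\ge0}^2$ let $\operatorname{Rep}(a,b)$ be the vector space of \emph{systems} $Z=(Z_{kl})_{1\le k\ne l\le K}$ of linear maps $Z_{kl}:A_l\to B_k$, where $A_l=\mathbb C^a$ and $B_k=\mathbb C^b$. A \emph{subsystem of dimension $(a',b')$} of $Z$ is a family of subspaces $A'_l\subset A_l$, $B'_k\subset B_k$ with $\dim A'_l=a'$ and $\dim B'_k=b'$ for all $k,l$, and $Z_{kl}A'_l\subset B'_k$ for all $k\ne l$. We write
\[
(a',b')\hookrightarrow(a,b)
\]
if \emph{every} $Z\in\operatorname{Rep}(a,b)$ has a subsystem of dimension $(a',b')$. This forces $0\le a'\le a$ and $0\le b'\le b$.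
\end{definition}

We write $Z_k:\bigoplus_{l\ne k}A_l\to B_k$ for the map with components $Z_{kl}$; its source has dimension $ma$. For pairs of integers put
\[
\big\langle(a,b),(a',b')\big\rangle=aa'+bb'-m\,ab' .
\]
This form is bilinear and not symmetric. (A system is a representation of the quiver with $K$ sources, $K$ sinks and an arrow $l\to k$ for $l\ne k$, and $K\langle\cdot,\cdot\rangle$ is its Euler form on dimension vectors that are constant on sources and on sinks. No result from that theory is used without proof.)

The word ``every'' in Definition~\ref{def:sub} costs nothing and is very convenient.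

\begin{lemma}\label{lem:closed}
Let $0\le a'\le a$ and $0\le b'\le b$. The set of $Z\in\operatorname{Rep}(a,b)$ that have a subsystem of dimension $(a',b')$ is closed. Hence $(a',b')\hookrightarrow(a,b)$ holds as soon as a dense set of $Z$ has such a subsystem.
\end{lemma}

\begin{proof}
The triples $(Z,(A'_l),(B'_k))$ with $Z_{kl}A'_l\subset B'_k$ for $k\ne l$ form a closed subset of the product of $\operatorname{Rep}(a,b)$ with $2K$ Grassmannians. Apply (F3).
\end{proof}

So to prove $(a',b')\hookrightarrow(a,b)$ we may assume $Z$ generic, and to use it we may choose $Z$ as special as we like.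

\begin{lemma}\label{lem:reform}
Let $d\ge1$ and let $S$ be the set of channels for which \eqref{eq:IA} has a solution. The following are equivalent: \textup{(a)} $S$ has full measure; \textup{(b)} $S$ contains a nonempty open set; \textup{(c)} $(d,N-d)\hookrightarrow(M,N)$.
\end{lemma}

\begin{proof}
If $d>\min(M,N)$, then $S$ is empty and (c) fails, so let $d\le\min(M,N)$. The implication (b)$\Rightarrow$(a) is (F1).

(a)$\Rightarrow$(c). In a solution of \eqref{eq:IA} all $\mathbf U_l,\mathbf V_k$ have rank $d$. Let $A'_l$ be the column space of $\mathbf U_l$ and $B'_k=\ker\mathbf V_k^H$. Their dimensions are $d$ and $N-d$, and $\mathbf V_k^H\mathbf H_{kl}\mathbf U_l=\mathbf 0$ says $\mathbf H_{kl}A'_l\subset B'_k$. The set $S$ is dense by (F1), so its projection to the space $\operatorname{Rep}(M,N)$ of cross channels is dense, and Lemma~\ref{lem:closed} gives (c).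

(c)$\Rightarrow$(b). Fix arbitrary cross channels and a subsystem of dimension $(d,N-d)$. Let the columns of $\mathbf U_l$ be a basis of $A'_l$ and those of $\mathbf V_k$ a basis of the orthogonal complement of $B'_k$. The first condition in \eqref{eq:IA} holds. The determinant $\det(\mathbf V_k^H\mathbf H_{kk}\mathbf U_k)$ is a polynomial in $\mathbf H_{kk}$, and it is not identically zero, since it equals $1$ at $\mathbf H_{kk}=\mathbf V_k(\mathbf V_k^H\mathbf V_k)^{-1}(\mathbf U_k^H\mathbf U_k)^{-1}\mathbf U_k^H$. So for every choice of cross channels a dense set of direct channels admits a solution, and $S$ is dense. With the entries of $\mathbf W_k=\mathbf V_k^H$ as variables, \eqref{eq:IA} consists of polynomial equations and the inequations $\det(\mathbf W_k\mathbf H_{kk}\mathbf U_k)\ne0$. Thus $S$ is the projection of a constructible set, and (F2) gives (b).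
\end{proof}

The direct channels have now disappeared. Next is the count of unknowns and equations in its general form.

\begin{lemma}[dimension count]\label{lem:count}
If $\alpha'\hookrightarrow\alpha$ and $\alpha''=\alpha-\alpha'$, then $\langle\alpha',\alpha''\rangle\ge0$.
\end{lemma}

\begin{proof}
Let $\alpha'=(a',b')$ and $\alpha''=(a'',b'')$. Project the variety of triples in the proof of Lemma~\ref{lem:closed} to the product of Grassmannians, which is irreducible of dimension $K(a'a''+b'b'')$. For fixed subspaces the condition on $Z$ is that the $Km$ induced maps $A'_l\to B_k/B'_k$ vanish. These are $Km\,a'b''$ independent linear conditions, and in the standard affine charts of the Grassmannians they depend polynomially on the subspaces. By (F5) the variety of triples has dimension $\dim\operatorname{Rep}(\alpha)+K(a'a''+b'b''-m\,a'b'')$. It surjects onto $\operatorname{Rep}(\alpha)$, and (F4) gives the claim.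
\end{proof}

\section{Two examples with three users}\label{sec:examples}

Let $K=3$, $m=2$. The first example shows how obstructions propagate from small systems to large ones, the second how existence is proved without solving the equations.

\begin{example}[an obstruction hidden in the kernels]\label{ex:kernel}
Let $M=8$, $N=12$, $d=5$. The count \eqref{eq:count} holds with equality. The obstruction $3d\le N$ of Section~\ref{sec:problem} is not available, because $Z_k:\mathbb C^8\oplus\mathbb C^8\to\mathbb C^{12}$ is never injective. We show that $(5,7)\not\hookrightarrow(8,12)$ nevertheless.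

Let $Z_k$ be surjective, with kernel $L_k$ of dimension $16-12=4$, and let $T_{lk}:L_k\to A_l$ be the projections, $l\ne k$. The $T_{lk}$ form a system of dimension $(4,8)$. Suppose $Z$ has a subsystem of dimension $(5,7)$. Then $Z_k$ maps $\bigoplus_{l\ne k}A'_l$, of dimension $10$, into $B'_k$, of dimension $7$. So $L_k$ contains a $3$-dimensional subspace $L'_k\subset\bigoplus_{l\ne k}A'_l$, that is, $T_{lk}L'_k\subset A'_l$. We have found a subsystem of dimension $(3,5)$ of $T$. This is the alignment problem $M=4$, $N=8$, $d=3$, which is obstructed: if $L_2\oplus L_3\to A_1$ is an isomorphism, then $A'_1$ contains a subspace of dimension $6>5$.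

It remains to find one $Z$ for which this map is an isomorphism. We choose the kernels first. Take $4$-dimensional subspaces $L_2\subset A_1\oplus A_3$ and $L_3\subset A_1\oplus A_2$ that project isomorphically onto complementary subspaces of $A_1$, and let $Z_2,Z_3$ be surjections with these kernels. Only $L'_2$ and $L'_3$ were needed, so $Z_1$ is arbitrary. This $Z$ has no subsystem of dimension $(5,7)$.
\end{example}

\begin{example}[existence by linearization]\label{ex:hexagon}
Let $M=N=2$, $d=1$. We show $(1,1)\hookrightarrow(2,2)$. Write $Z_{kl}=\begin{pmatrix}x_{kl}&u_{kl}\\ w_{kl}&y_{kl}\end{pmatrix}$ and look for lines $A'_l=\mathbb C(1,f_l)$, $B'_k=\mathbb C(1,g_k)$. The vector $Z_{kl}(1,f_l)=(x_{kl}+u_{kl}f_l,\ w_{kl}+y_{kl}f_l)$ lies in $B'_k$ if and only if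
\[
g_kx_{kl}-y_{kl}f_l+g_ku_{kl}f_l=w_{kl}.
\]
These are six equations in six unknowns. For diagonal channels, $u=w=0$, there is the solution $f=g=0$, and the Jacobian in the unknowns at this point is the linear map $\Delta:(f,g)\mapsto(g_kx_{kl}-y_{kl}f_l)_{k\ne l}$. Let all $x_{kl},y_{kl}$ be nonzero. An element of $\ker\Delta$ is determined by $f_1$ along the hexagon $f_1,g_2,f_3,g_1,f_2,g_3,f_1$, because $g_2=y_{21}f_1/x_{21}$, $f_3=x_{23}g_2/y_{23}$, $g_1=y_{13}f_3/x_{13}$, $f_2=x_{12}g_1/y_{12}$, $g_3=y_{32}f_2/x_{32}$, $f_1=x_{31}g_3/y_{31}$. Going once around gives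
\[
f_1=\frac{y_{21}x_{23}y_{13}x_{12}y_{32}x_{31}}{x_{21}y_{23}x_{13}y_{12}x_{32}y_{31}}\,f_1 .
\]
If the factor is not $1$, for instance if $y_{21}=2$ and all other entries are $1$, then $\Delta$ is invertible. By the implicit function theorem the six equations are solvable for all $Z$ in a Euclidean neighborhood of this diagonal system, and (F1) and Lemma~\ref{lem:closed} give $(1,1)\hookrightarrow(2,2)$.
\end{example}

In general $\Delta$ is a large structured matrix whose rank cannot be read off. Section~\ref{sec:criterion} computes its generic rank indirectly, in terms of subsystems of smaller systems, and this requires knowing which dimensions $\alpha'\hookrightarrow\alpha$ are impossible. We turn to that first.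

\section{Barriers}\label{sec:barriers}

In this section $\alpha=(a,b)$, $\alpha'=(a',b')$ and $\alpha''=\alpha-\alpha'=(a'',b'')$. The condition $Z_{kl}A'_l\subset B'_k$ is easy to meet when $a'$ is small and $b'$ is large. So one expects the slope $a'/b'$ of a subsystem that always exists to be small and the slope $a''/b''$ of what remains to be large. This is not true without exception, and we single out the slopes at which it is.

\begin{definition}\label{def:barrier}
A real number $\theta\ge0$ is a \emph{barrier} if there is no relation $\alpha'\hookrightarrow\alpha$ with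
\begin{equation}\label{eq:cross}
a'>\theta b'\qquad\text{and}\qquad a''<\theta b'' .
\end{equation}
\end{definition}

No $\theta$ with $0<\theta<1/m$ is a barrier: we have $(1,m)\hookrightarrow(1,m+1)$, since $Z_k$ has rank at most $m$, and here $1>\theta m$ and $\alpha''=(0,1)$. Barriers are used in the following form.

\begin{lemma}\label{lem:use}
Let $\theta$ be a barrier and $\alpha'\hookrightarrow\alpha$. If $a\le\theta b$, then $a'\le\theta b'$. If $a\ge\theta b$, then $a''\ge\theta b''$.
\end{lemma}

\begin{proof}
Let $\ell(a,b)=a-\theta b$, so $\ell(\alpha)=\ell(\alpha')+\ell(\alpha'')$. If $\ell(\alpha)\le0<\ell(\alpha')$, then $\ell(\alpha'')<0$. If $\ell(\alpha'')<0\le\ell(\alpha)$, then $\ell(\alpha')>0$. In both cases \eqref{eq:cross} holds.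
\end{proof}

The dimension count alone yields an interval of barriers, and this is where $\lambda$ comes from.

\begin{lemma}\label{lem:interval}
Every $\theta\in[\lambda,1/\lambda]$ is a barrier.
\end{lemma}

\begin{proof}
Suppose $\alpha'\hookrightarrow\alpha$ and \eqref{eq:cross}. Then $a'>0$ and $b''>0$, so $a'a''<\theta a'b''$ and $b'b''<\theta^{-1}a'b''$. Hence
\[
\langle\alpha',\alpha''\rangle=a'a''+b'b''-m\,a'b''<a'b''\big(\theta+\theta^{-1}-m\big)\le0,
\]
which contradicts Lemma~\ref{lem:count}.
\end{proof}

Below $\lambda$ we have $\theta+\theta^{-1}>m$ and this estimate gives nothing. There we pass to kernels as in Example~\ref{ex:kernel}. Let $\sigma(a,b)=(ma-b,\,a)$, a linear map on pairs; in the example $\sigma(8,12)=(4,8)$ and $\sigma(5,7)=(3,5)$.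

\begin{lemma}[reflection]\label{lem:reflect}
Let $\alpha'\hookrightarrow\alpha$.
\begin{itemize}
\item[(a)] If $ma\le b$, then $ma'\le b'$.
\item[(b)] If $ma\ge b$ and $ma'\ge b'$, then $\sigma\alpha'\hookrightarrow\sigma\alpha$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Choose $Z$ with all $Z_k$ injective, which is possible as $ma\le b$. In a subsystem of dimension $\alpha'$, the map $Z_k$ embeds $\bigoplus_{l\ne k}A'_l$ into $B'_k$.

(b) We must find subsystems in a dense set of systems of dimension $\sigma\alpha$, so we start from such a system and build $Z$ from it. Let $T=(T_{lk})_{l\ne k}\in\operatorname{Rep}(ma-b,a)$, with $T_{lk}:L_k\to A_l$, $\dim L_k=ma-b$, $\dim A_l=a$. Assume that each map $J_k=(T_{lk})_{l\ne k}:L_k\to\bigoplus_{l\ne k}A_l$ is injective. Since $ma-b\le ma$, such $T$ form a nonempty open set, and by Lemma~\ref{lem:closed} it suffices to treat them. Choose surjections $Z_k:\bigoplus_{l\ne k}A_l\to\mathbb C^b$ with kernel $J_k(L_k)$. Their components form a system $Z\in\operatorname{Rep}(a,b)$. This $Z$ need not be generic, but since $\alpha'\hookrightarrow\alpha$ it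 has a subsystem $(A'_l),(B'_k)$ of dimension $(a',b')$. The restriction $Z_k:\bigoplus_{l\ne k}A'_l\to B'_k$ has a kernel of dimension at least $ma'-b'\ge0$, and this kernel lies in $J_k(L_k)$. Choose $L'_k\subset L_k$ of dimension $ma'-b'$ with $J_k(L'_k)$ inside that kernel. Then $T_{lk}L'_k\subset A'_l$ for all $l\ne k$, so $(L'_k),(A'_l)$ is a subsystem of $T$ of dimension $(ma'-b',a')$.
\end{proof}

The reflection acts on slopes. For $0\le\theta<m$ put $\tau(\theta)=1/(m-\theta)$. Then
\begin{equation}\label{eq:tau}
(m-\theta)\big(a-\tau(\theta)\,b\big)=(ma-b)-\theta a ,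
\end{equation}
so $\alpha$ lies above or below the slope $\tau(\theta)$ according as $\sigma\alpha$ lies above or below the slope $\theta$. The fixed points of $\tau$ are the solutions of $\theta(m-\theta)=1$, namely $\lambda$ and $1/\lambda$.

\begin{proposition}\label{prop:barriers}
If $\theta$ is a barrier and $0\le\theta<m$, then $\tau(\theta)$ is a barrier. The numbers $\theta_p=s_{p-1}/s_p=\gamma'(p)$, $p\ge1$, are barriers, and $\theta_{p+1}=\tau(\theta_p)$.
\end{proposition}

\begin{proof}
Suppose $\alpha'\hookrightarrow\alpha$ with $a'>\tau(\theta)b'$ and $a''<\tau(\theta)b''$. By \eqref{eq:tau},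
\begin{equation}\label{eq:refl}
ma'-b'>\theta a'\qquad\text{and}\qquad ma''-b''<\theta a'' .
\end{equation}
The first inequality gives $ma'>b'$. Then $ma>b$ by Lemma~\ref{lem:reflect}(a), and $\sigma\alpha'\hookrightarrow\sigma\alpha$ by Lemma~\ref{lem:reflect}(b). Since $\sigma\alpha'=(ma'-b',a')$ and $\sigma\alpha-\sigma\alpha'=(ma''-b'',a'')$, the inequalities \eqref{eq:refl} are \eqref{eq:cross} for this relation. This contradicts the assumption that $\theta$ is a barrier.

The number $\theta_1=0$ is a barrier because $a''<0$ is impossible. We have $\theta_p<\lambda<m$ by Lemma~\ref{lem:dict}, and $m-\theta_p=(ms_p-s_{p-1})/s_p=s_{p+1}/s_p$, so $\tau(\theta_p)=\theta_{p+1}$. Induction on $p$ finishes the proof.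
\end{proof}

The breakpoints $\gamma'(p)$ of the conjecture are thus the orbit of $0$ under $\tau$, which increases to the fixed point $\lambda$.

\section{A sufficient criterion}\label{sec:criterion}

This section adapts to the present setting an argument of Schofield on general representations of quivers; the proof is given in full. We write pairs as $\beta=(\beta_1,\beta_2)$, fix $\beta,\eta\in\mathbb Z_{\ge0}^2$, and ask whether $\beta\hookrightarrow\beta+\eta$. For $X\in\operatorname{Rep}(\beta)$ and $Y\in\operatorname{Rep}(\eta)$ define, as in Example~\ref{ex:hexagon}, the linear map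
\[
\Delta_{X,Y}:\ \bigoplus_l\operatorname{Hom}(\mathbb C^{\beta_1},\mathbb C^{\eta_1})\oplus\bigoplus_k\operatorname{Hom}(\mathbb C^{\beta_2},\mathbb C^{\eta_2})\longrightarrow\bigoplus_{k\ne l}\operatorname{Hom}(\mathbb C^{\beta_1},\mathbb C^{\eta_2}),
\]
\[
\varphi=\big((f_l),(g_k)\big)\longmapsto\big(g_kX_{kl}-Y_{kl}f_l\big)_{k\ne l}.
\]
Its kernel $\operatorname{Hom}(X,Y)$ consists of the families $\varphi$ with $g_kX_{kl}=Y_{kl}f_l$ for all $k\ne l$, the homomorphisms of systems from $X$ to $Y$.

\begin{lemma}[linearization]\label{lem:tangent}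
If $\Delta_{X,Y}$ is surjective for some $X,Y$, then $\beta\hookrightarrow\beta+\eta$.
\end{lemma}

\begin{proof}
Let $\alpha=\beta+\eta$ and $\mathbb C^{\alpha_i}=\mathbb C^{\beta_i}\oplus\mathbb C^{\eta_i}$. Let $R\subset\operatorname{Rep}(\alpha)$ be the linear subspace of systems that map $\mathbb C^{\beta_1}$ into $\mathbb C^{\beta_2}$, that is, whose lower left blocks $\mathbb C^{\beta_1}\to\mathbb C^{\eta_2}$ vanish. The group $G=GL_{\alpha_1}^K\times GL_{\alpha_2}^K$ acts on $\operatorname{Rep}(\alpha)$ by $(P_l),(Q_k):Z_{kl}\mapsto Q_kZ_{kl}P_l^{-1}$. Every system in the image of $\Phi:G\times R\to\operatorname{Rep}(\alpha)$, $(g,r)\mapsto g\cdot r$, has the subsystem $P_l\mathbb C^{\beta_1}$, $Q_k\mathbb C^{\beta_2}$ of dimension $\beta$. Let $Z\in R$ be block diagonal with blocks $X,Y$. The differential of $\Phi$ at $(1,Z)$ is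
\[
\big((\xi_l),(\zeta_k),r\big)\longmapsto\big(\zeta_kZ_{kl}-Z_{kl}\xi_l+r_{kl}\big)_{k\ne l},
\]
with arbitrary square matrices $\xi_l,\zeta_k$ and $r\in R$. Its image contains $R$. If $f_l$ and $g_k$ are the lower left blocks of $\xi_l$ and $\zeta_k$, then
\[
\begin{pmatrix}*&*\\ g_k&*\end{pmatrix}\begin{pmatrix}X_{kl}&0\\0&Y_{kl}\end{pmatrix}-\begin{pmatrix}X_{kl}&0\\0&Y_{kl}\end{pmatrix}\begin{pmatrix}*&*\\ f_l&*\end{pmatrix}=\begin{pmatrix}*&*\\ g_kX_{kl}-Y_{kl}f_l&*\end{pmatrix}.
\]
So modulo $R$ the differential is $\Delta_{X,Y}$, and it is surjective. By (F7) and (F1) the image of $\Phi$ is dense, and Lemma~\ref{lem:closed} applies.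
\end{proof}

Let $U\subset\operatorname{Rep}(\beta)\times\operatorname{Rep}(\eta)$ be the nonempty open set where $\Delta_{X,Y}$ has maximal rank, and let $h$ and $e$ be the dimensions of its kernel and cokernel on $U$. We want $e=0$. Subtracting the dimension of the target from that of the source gives
\begin{equation}\label{eq:euler}
h-e=K(\beta_1\eta_1+\beta_2\eta_2)-Km\,\beta_1\eta_2=K\langle\beta,\eta\rangle .
\end{equation}
So it suffices to find $h$. For fixed $(X,Y)$ the equations $g_kX_{kl}=Y_{kl}f_l$ couple all the $f_l$ and $g_k$. For fixed $\varphi$, however, they are linear in $(X,Y)$, they decouple into one equation for each pair $(k,l)$, and their rank depends only on the ranks of $f_l$ and $g_k$. We therefore compute the dimension of the variety of triples $(X,Y,\varphi)$ in both ways.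

\begin{lemma}[generic cokernel]\label{lem:coker}
There are $\kappa,c\in\mathbb Z_{\ge0}^2$ with $\kappa\hookrightarrow\beta$, $\ \eta-c\hookrightarrow\eta$ and $e=-K\langle\kappa,c\rangle$.
\end{lemma}

\begin{proof}
\emph{Fibering over $(X,Y)$.} Let $\mathcal H_U=\{(X,Y,\varphi):(X,Y)\in U,\ \varphi\in\operatorname{Hom}(X,Y)\}$. By (F5) it is irreducible of dimension $\dim U+h$. Let $\mathcal H^\circ\subset\mathcal H_U$ be the set where the rank of each of the $2K$ components $f_l,g_k$ equals its maximum over $\mathcal H_U$. It is a finite intersection of nonempty open subsets of an irreducible variety, hence nonempty, open and dense.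

\emph{The ranks do not depend on the user.} Our relation $\hookrightarrow$ concerns only subsystems with the same dimensions for all users, so we need the maximal ranks to be independent of $l$ and $k$. A permutation $\pi$ of $\{1,\dots,K\}$ acts by $(\pi X)_{\pi(k)\pi(l)}=X_{kl}$, $(\pi Y)_{\pi(k)\pi(l)}=Y_{kl}$, $(\pi f)_{\pi(l)}=f_l$, $(\pi g)_{\pi(k)}=g_k$. This preserves the index set $\{k\ne l\}$ and only permutes the summands in the source and target of $\Delta$. Hence the rank of $\Delta$ is invariant, $U$ is invariant, and $\pi$ maps $\mathcal H_U$ onto itself while permuting the $f_l$ and the $g_k$. So there is $\rho=(\rho_1,\rho_2)$ such that on $\mathcal H^\circ$ all $f_l$ have rank $\rho_1$ and all $g_k$ have rank $\rho_2$. Put $\kappa=\beta-\rho$ and $c=\eta-\rho$; both have nonnegative entries.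

\emph{Kernel and image.} Let $(X,Y,\varphi)\in\mathcal H^\circ$. If $f_lv=0$, then $g_kX_{kl}v=Y_{kl}f_lv=0$; so the spaces $\ker f_l,\ker g_k$ form a subsystem of $X$ of dimension $\kappa$. Since $Y_{kl}f_lv=g_kX_{kl}v$, the spaces $\operatorname{im}f_l,\operatorname{im}g_k$ form a subsystem of $Y$ of dimension $\rho$. The image of the dense set $\mathcal H^\circ$ under the surjection $\mathcal H_U\to U$ is dense in $U$, hence in $\operatorname{Rep}(\beta)\times\operatorname{Rep}(\eta)$, and so its projections to the two factors are dense. Lemma~\ref{lem:closed} gives $\kappa\hookrightarrow\beta$ and $\eta-c=\rho\hookrightarrow\eta$.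

\emph{Fibering over $\varphi$.} Let $\mathcal H_\rho$ be the variety of all $(X,Y,\varphi)$ with $(X,Y)\in\operatorname{Rep}(\beta)\times\operatorname{Rep}(\eta)$, $\varphi\in\operatorname{Hom}(X,Y)$, all $f_l$ of rank $\rho_1$ and all $g_k$ of rank $\rho_2$. By (F6) the families $\varphi$ with these ranks form an irreducible variety of dimension
\[
K\sum_{i=1}^2\rho_i(\beta_i+\eta_i-\rho_i)=K\sum_{i=1}^2(\kappa_i\rho_i+\rho_i\eta_i).
\]
Fix such a $\varphi$ and a pair $k\ne l$, and consider the linear map $(X_{kl},Y_{kl})\mapsto g_kX_{kl}-Y_{kl}f_l$ into $\operatorname{Hom}(\mathbb C^{\beta_1},\mathbb C^{\eta_2})$. The maps $g_kX_{kl}$ are the maps with image in $\operatorname{im}g_k$, a space of dimension $\beta_1\rho_2$. The maps $Y_{kl}f_l$ are the maps vanishing on $\ker f_l$, a space of dimension $\rho_1\eta_2$. The intersection is $\operatorname{Hom}(\mathbb C^{\beta_1}/\ker f_l,\operatorname{im}g_k)$, of dimension $\rho_1\rho_2$. So the rank is $\beta_1\rho_2+\rho_1\eta_2-\rho_1\rho_2=\kappa_1\rho_2+\rho_1\eta_2$, the same for all $\varphi$ and for all $Km$ pairs. By (F5), $\mathcal H_\rho$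 is irreducible, and since $\dim U=\dim\operatorname{Rep}(\beta)+\dim\operatorname{Rep}(\eta)$,
\[
\dim\mathcal H_\rho=\dim U+K\Big[\sum_{i=1}^2(\kappa_i\rho_i+\rho_i\eta_i)-m(\kappa_1\rho_2+\rho_1\eta_2)\Big]=\dim U+K\big(\langle\kappa,\rho\rangle+\langle\rho,\eta\rangle\big).
\]

\emph{Comparison.} The set $\mathcal H^\circ$ is exactly the part of $\mathcal H_\rho$ lying over $U$. So it is nonempty and open in both irreducible varieties $\mathcal H_U$ and $\mathcal H_\rho$, and (F4) gives $h=K(\langle\kappa,\rho\rangle+\langle\rho,\eta\rangle)$. By \eqref{eq:euler} and $\beta=\kappa+\rho$,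
\[
e=K\big(\langle\kappa,\rho\rangle+\langle\rho,\eta\rangle-\langle\kappa,\eta\rangle-\langle\rho,\eta\rangle\big)=K\langle\kappa,\rho-\eta\rangle=-K\langle\kappa,c\rangle .\qedhere
\]
\end{proof}

We do not know $\rho$, and we do not need to: it is enough to control all candidates.

\begin{proposition}\label{prop:criterion}
Suppose $\langle\kappa,c\rangle\ge0$ for all $\kappa,c\in\mathbb Z_{\ge0}^2$ with $\kappa\hookrightarrow\beta$ and $\eta-c\hookrightarrow\eta$. Then $\beta\hookrightarrow\beta+\eta$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:coker} and the hypothesis give $e\le0$, so $e=0$. Thus $\Delta_{X,Y}$ is surjective for $(X,Y)\in U$, and Lemma~\ref{lem:tangent} applies.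
\end{proof}

The choice $\kappa=\beta$, $c=\eta$ is always among the candidates and gives the dimension count $\langle\beta,\eta\rangle\ge0$. The criterion asks for the same count between every always-present subsystem of $X$ and every always-present quotient of $Y$.

\begin{example}\label{ex:criterion}
Let $K=3$. In Example~\ref{ex:hexagon}, $\beta=\eta=(1,1)$. Here $(1,0)\not\hookrightarrow(1,1)$, as such a subsystem requires all maps to vanish. This excludes $\kappa=(1,0)$ and $c=(0,1)$, so $\kappa_1\le\kappa_2$, $c_1\ge c_2$, and $\langle\kappa,c\rangle=\kappa_1(c_1-c_2)+c_2(\kappa_2-\kappa_1)\ge0$. The criterion proves feasibility without the walk around the hexagon. For the infeasible case $M=4$, $N=8$, $d=3$ we have $\beta=(3,5)$, $\eta=(1,3)$ and $\langle\beta,\eta\rangle=0$, but the hypothesis fails: $(1,2)\hookrightarrow(1,3)$, so $c=(0,1)$ is allowed, and $\langle\beta,c\rangle=5-6<0$.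
\end{example}

In the first case the inequalities $\kappa_1\le\kappa_2$ and $c_1\ge c_2$ are those supplied by the barrier $\theta=1=\tau(1)$. In general a barrier $\theta$ controls $c$ and the barrier $\tau(\theta)$ controls $\kappa$, and these two slopes fit the form $\langle\cdot,\cdot\rangle$ exactly.

\begin{proposition}\label{prop:suff}
Let $\theta$ be a barrier with $0\le\theta<m$, and let $\beta,\eta\in\mathbb Z_{\ge0}^2$ satisfy $(m-\theta)\beta_1\le\beta_2$ and $\eta_1\ge\theta\eta_2$. Then $\beta\hookrightarrow\beta+\eta$.
\end{proposition}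

\begin{proof}
Let $\kappa\hookrightarrow\beta$ and $\eta-c\hookrightarrow\eta$. By Proposition~\ref{prop:barriers}, $\tau(\theta)$ is a barrier, and $\beta_1\le\tau(\theta)\beta_2$. The first part of Lemma~\ref{lem:use} gives $\kappa_1\le\tau(\theta)\kappa_2$, that is, $(m-\theta)\kappa_1\le\kappa_2$. The second part, for the barrier $\theta$ and the relation $\eta-c\hookrightarrow\eta$, gives $c_1\ge\theta c_2$. Hence
\[
\langle\kappa,c\rangle=\kappa_1c_1+\kappa_2c_2-m\kappa_1c_2=\kappa_1(c_1-\theta c_2)+c_2\big(\kappa_2-(m-\theta)\kappa_1\big)\ge0,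
\]
and Proposition~\ref{prop:criterion} applies.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\alpha=(M,N)$, $\beta=(d,N-d)$ and $\eta=\alpha-\beta=(M-d,d)$. By Lemma~\ref{lem:reform}, $d$ is feasible if and only if $\beta\hookrightarrow\alpha$. For these $\beta,\eta$ the inequalities of Proposition~\ref{prop:suff} are
\begin{equation}\label{eq:two}
(m-\theta)\,d\le N-d\qquad\text{and}\qquad M-d\ge\theta d .
\end{equation}
If $0\le\theta<m$, they imply that $\beta$ and $\eta$ have nonnegative entries. Solved for $\theta$, they say that $\theta$ lies in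
\[
I=\Big[\,K-\frac Nd,\ \ \frac Md-1\,\Big].
\]
So $d$ is feasible whenever $I$ contains a barrier $\theta<m$.

\medskip\noindent\emph{Part (i), necessity.} If $\beta\hookrightarrow\alpha$, Lemma~\ref{lem:count} gives
\[
0\le\langle\beta,\eta\rangle=d(M-d)+(N-d)d-md^2=d\big(M+N-(K+1)d\big).
\]

\noindent\emph{Part (i), sufficiency.} Let $\lambda N\le M\le N$ and $(m+2)d\le M+N$. All $\theta\in[\lambda,1/\lambda]$ are barriers by Lemma~\ref{lem:interval}, and $1/\lambda=m-\lambda<m$. We show that $\theta=\max(\lambda,K-N/d)$ lies in $I\cap[\lambda,1/\lambda]$. It is at least both left endpoints, so three inequalities remain besides $\lambda\le1/\lambda$.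
\begin{itemize}
\item $K-N/d\le M/d-1$. This is the hypothesis $(K+1)d\le M+N$.
\item $K-N/d\le1/\lambda$. As $M\le N$, we have $(m+2)d\le2N$, so $K-N/d\le m+1-\frac{m+2}2=\frac m2$. And $\frac m2\le\frac1\lambda$, because $\lambda+\lambda^{-1}=m$ and $\lambda\le\lambda^{-1}$.
\item $\lambda\le M/d-1$. From $N\le M/\lambda$ and \eqref{eq:lambda} we get $\frac{(1+\lambda)^2}\lambda\,d=(m+2)d\le M+N\le\frac{1+\lambda}\lambda M$, so $(1+\lambda)d\le M$.
\end{itemize}
Proposition~\ref{prop:suff} gives $\beta\hookrightarrow\alpha$.

\medskip\noindent\emph{Part (ii).} Let $\theta_p\le M/N\le\theta_{p+1}$. Since $\theta_p=s_{p-1}/s_p$ and $m-\theta_p=s_{p+1}/s_p$, the inequalities \eqref{eq:two} for $\theta=\theta_p$ read $s_{p+1}d\le s_p(N-d)$ and $s_p(M-d)\ge s_{p-1}d$. These are the two inequalities in the theorem. If they hold, Proposition~\ref{prop:suff} with the barrier $\theta_p<m$ gives $\beta\hookrightarrow\alpha$. Conversely, let $\beta\hookrightarrow\alpha$. Since $M\le\theta_{p+1}N$ and $\theta_{p+1}$ is a barrier, the first part of Lemma~\ref{lem:use} gives $d\le\theta_{p+1}(N-d)$, which is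 the first inequality of \eqref{eq:two} because $\theta_{p+1}=1/(m-\theta_p)$. Since $M\ge\theta_pN$ and $\theta_p$ is a barrier, the second part gives $M-d\ge\theta_pd$, the second inequality. This completes the proof of Theorem~\ref{thm:main}. \qed

\begin{remark}\label{rem:interval}
The proof shows that, for $M\le N$, $d$ is feasible if and only if $I$ meets the set $\{\theta_1,\theta_2,\dots\}\cup[\lambda,1/\lambda]$, whereas the count \eqref{eq:count} only says that $I$ is nonempty. For $K=3$ this set is $\{0,\frac12,\frac23,\dots\}\cup\{1\}$. The infeasible cases $(M,N,d)=(4,8,3)$ and $(8,12,5)$ have $I=\{\frac13\}$ and $I=\{\frac35\}=\{\tau(\frac13)\}$, and the feasible case $(2,2,1)$ has $I=\{1\}$.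
\end{remark}

\section{Where the hypotheses enter}\label{sec:hyp}

\emph{At least three users.} The assumption $m\ge2$ makes $\lambda$ real and all $s_n$ with $n\ge1$ positive. For $K=2$ the polynomial $x^2-x+1$ has no real root and $s_3=0$, so the statement loses its meaning.

\emph{The inequality $M\le N$.} It is used once, for $K-N/d\le1/\lambda$ in part (i). Without it (i) is false: for $N=1$, $M=2K+1$ the count allows $d=2>N$. Nothing is lost, since taking conjugate transposes in \eqref{eq:IA} exchanges the roles of $\mathbf U$ and $\mathbf V$ and gives $d(M,N)=d(N,M)$.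

\emph{Symmetry.} That all users have the same $M$, $N$ and $d$, and that every transmitter interferes with every other receiver, is used in Lemma~\ref{lem:coker} to make the generic ranks of the $f_l$ and of the $g_k$ independent of the user. This is what reduces the problem to pairs of integers and to slopes.

\emph{No symbol extensions.} The cross channels range over the full vector space $\operatorname{Rep}(M,N)$. The dimension counts in Lemmas~\ref{lem:count} and~\ref{lem:coker} use this, and so does the free choice of $Z$ in Lemma~\ref{lem:reflect}.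

\emph{The complex field.} Facts (F2) and (F3) need it, and the theorem fails for real channels with real precoders and decoders. Take $K=3$, $M=N=2$, $d=1$ with invertible cross channels. Then $B'_k=Z_{kl}A'_l$ for all $k\ne l$, and following the hexagon of Example~\ref{ex:hexagon} shows that $A'_1$ is spanned by an eigenvector of $Z_{31}^{-1}Z_{32}Z_{12}^{-1}Z_{13}Z_{23}^{-1}Z_{21}$. If $Z_{21}$ is close to a rotation by a right angle and the other five matrices are close to the identity, this product has no real eigenvector.

\begin{thebibliography}{9}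
\bibitem{UC} Universidad de Cantabria, \texttt{https://gtas.unican.es/files/pub//phd\_dissertation\_oscargonzalez.pdf}
\end{thebibliography}
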